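\title{Non-isomorphic initial segments of the Solovay degrees\\ of left-r.e.\ reals}

\begin{abstract}
We show that there are Solovay degrees $\mathbf a,\mathbf b$ of left-r.e.\ reals, both strictly between the degree of the computable reals and the degree of Chaitin's $\Omega$, whose initial segments $[\mathbf 0,\mathbf a]$ and $[\mathbf 0,\mathbf b]$ are not isomorphic. A single first-order sentence in the language of partial orders separates them. More generally, we write down sentences $D_N$, which say that every cover of the top element by $N+1$ elements can be shrunk to a cover with negligible overlap, and we use them to find infinitely many initial segments below $\Omega$ that are pairwise not elementarily equivalent. The degrees are those of reals whose approximations make at most $n$ jumps at each of a sequence of rapidly decreasing scales. A pigeonhole argument shows that $D_N$ holds below such a real when $N\ge n$, and a finite injury construction produces such a real below which $D_{n-1}$ fails.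
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Solovay degrees}
A real number $\alpha$ is \emph{left-r.e.}\ if it is the limit of a computable increasing sequence of rationals. We can watch such a real being approached from below, but in general we cannot tell how far the current estimate is from the limit. When we can, that is, when from $n$ we can compute a rational within $2^{-n}$ of $\alpha$, the real is \emph{computable}. Solovay reducibility compares how hard two left-r.e.\ reals are to approach.

\begin{definition}\label{def:solovay}
Let $\alpha,\beta$ be left-r.e. Then $\beta$ is \emph{Solovay reducible} to $\alpha$, written $\beta\le_S\alpha$, if there are a constant $c$ and a partial computable function $f$ such that for every rational $q<\alpha$ the value $f(q)$ is defined, is a rational with $f(q)<\beta$, and satisfies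
\[
\beta-f(q)\le c\,(\alpha-q).
\]
We say that $f$ \emph{witnesses} $\beta\le_S\alpha$ \emph{with constant} $c$.
\end{definition}

In words: from a lower estimate of $\alpha$ we can compute a lower estimate of $\beta$ that is equally good up to a constant factor. The relation $\le_S$ is a preorder. The \emph{Solovay degree} $\deg\alpha$ is the class of all left-r.e.\ $\beta$ with $\alpha\le_S\beta\le_S\alpha$, and $\mathcal S$ is the partial order of these degrees. Its least element $\mathbf 0$ consists of the computable reals. Its greatest element is the degree of Chaitin's halting probability $\Omega$: by the Ku\v{c}era--Slaman theorem, every Martin-L\"of random left-r.e.\ real is $\le_S$-complete. We write $\Omega$ for this degree as well, and we call a degree \emph{incomplete} if it lies strictly below $\Omega$. The \emph{initial segment} below $\mathbf a\in\mathcal S$ is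
\[
[\mathbf 0,\mathbf a]=\{\mathbf x\in\mathcal S:\mathbf x\le_S\mathbf a\}
\]
with the induced order.

\subsection*{The question}
Two known facts describe the order below $\Omega$.
\begin{enumerate}
\item[(i)] If $\gamma<_S\Omega$, then there is a left-r.e.\ $\beta$ with $\gamma<_S\beta<_S\Omega$.
\item[(ii)] If $\gamma<_S\alpha<_S\Omega$, then there are $\beta^0,\beta^1$ with $\gamma<_S\beta^0,\beta^1<_S\alpha$ and $\beta^0+\beta^1=\alpha$.
\end{enumerate}
In particular $\mathcal S$ is dense. Addition of reals induces the join of degrees (Lemma~\ref{lem:join}), so all segments $[\mathbf 0,\mathbf a]$ with $\mathbf 0<_S\mathbf a<_S\Omega$ look alike at first sight. Each is a countable dense upper semilattice with a least and a greatest element, and by (ii) each of its nonzero elements is the join of two strictly smaller ones, which can be chosen above any prescribed smaller element. There are no atoms and no nonzero join-irreducible elements to count. One might guess that, as for countable dense linear orders with endpoints, these properties leave room for only one isomorphism type. The question is posed in \cite{slides} as follows: ``How can we distinguish incomplete Solovay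 degrees of left-r.e.\ reals? For instance, are there two non-isomorphic initial segments strictly below $\Omega$?'' Leaving aside the one-point segment $[\mathbf 0,\mathbf 0]$, we ask:

\begin{quote}
Are there $\mathbf a,\mathbf b\in\mathcal S$ with $\mathbf 0<_S\mathbf a<_S\Omega$ and $\mathbf 0<_S\mathbf b<_S\Omega$ such that the partial orders $[\mathbf 0,\mathbf a]$ and $[\mathbf 0,\mathbf b]$ are not isomorphic?
\end{quote}
The answer is yes.

\subsection*{The sentences $D_N$}
Let $P$ be an upper semilattice with greatest element $1$. Call $w\in P$ \emph{small} if
\[
\forall v\,(w\vee v=1\Rightarrow v=1).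
\]
A small element never helps to reach the top. For $N\ge0$ let $D_N$ be the statement
\begin{quote}
for all $y_1,\dots,y_{N+1}$ with $\bigvee_iy_i=1$ there are $y_i'\le y_i$ with $\bigvee_iy_i'=1$ such that every $w$ with $w\le y_i'$ for all $i$ is small.
\end{quote}
This is a first-order sentence in the language of partial orders, because $\bigvee_iy_i=1$ says that every common upper bound of the $y_i$ lies above all elements. We call a tuple $(y_i)$ with join $1$ a \emph{cover}, and a cover $(y_i')$ with $y_i'\le y_i$ a \emph{shrinking} of it.

\begin{example}\label{ex:open}
Let $P$ be the set of open subsets, ordered by inclusion, of a space $X$ in which points are closed. An open set $W$ is small if and only if it is empty: if $x\in W$, then $V=X\setminus\{x\}$ satisfies $W\cup V=X$ and $V\ne X$. So $D_N$ says that every open cover $U_1,\dots,U_{N+1}$ of $X$ can be shrunk to an open cover with empty intersection. The sentence $D_1$ holds for Cantor space: by compactness there are finitely many clopen sets that cover $X$ and each lie inside $U_1$ or $U_2$; let $V_1$ be the union of those inside $U_1$ and let $V_2$ be its complement. The sentence $D_1$ fails for $[0,1]$: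 a shrinking of $[0,\frac23),(\frac13,1]$ with empty intersection would split the interval into two disjoint open sets, one containing $0$ and the other containing $1$.
\end{example}

Thus the sentences $D_N$ bound a kind of dimension. We use the example only as a picture. In a segment $[\mathbf 0,\mathbf a]$ the sentence $D_N$ implies $D_{N+1}$ (Remark~\ref{rem:monotone}), so the least $N$ for which $D_N$ holds, if there is one, is an invariant of the segment that records the truth values of all the $D_N$.

\subsection*{Results}
Recall that two partial orders are \emph{elementarily equivalent} if they satisfy the same first-order sentences. Isomorphic orders are elementarily equivalent.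

\begin{theorem}\label{thm:A}
There are degrees $\mathbf a_1,\mathbf a_2$ strictly between $\mathbf 0$ and $\Omega$ such that $D_1$ holds in $[\mathbf 0,\mathbf a_1]$ and fails in $[\mathbf 0,\mathbf a_2]$. Hence $[\mathbf 0,\mathbf a_1]\not\cong[\mathbf 0,\mathbf a_2]$. For $\mathbf a_1$ one may take the degree of $\sum_{k\in A}2^{-k^2}$ for any noncomputable r.e.\ set $A$.
\end{theorem}

\begin{theorem}\label{thm:B}
For each integer $n\ge1$ there is $\mathbf a_n$ with $\mathbf 0<_S\mathbf a_n<_S\Omega$ such that $[\mathbf 0,\mathbf a_n]$ satisfies $D_N$ for all $N\ge n$ but not $D_{n-1}$. There is also $\mathbf a_\infty$ with $\mathbf 0<_S\mathbf a_\infty<_S\Omega$ such that $D_N$ fails in $[\mathbf 0,\mathbf a_\infty]$ for every $N\ge1$. The segments $[\mathbf 0,\mathbf a_n]$, $1\le n\le\infty$, are pairwise not elementarily equivalent.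
\end{theorem}

The proofs use neither (i) nor (ii), and about $\Omega$ they use only that it is the greatest degree. Section~\ref{sec:tails} translates the order and the join of $\mathcal S$ into statements about approximations. Section~\ref{sec:scale} works out by hand why $D_1$ should hold in one case and fail in another. Section~\ref{sec:sparse} introduces sparse reals and proves that they are incomplete and that $D_N$ holds below them when $N$ is at least their width. Section~\ref{sec:construction} builds sparse reals below which $D_{n-1}$ fails, and Section~\ref{sec:final} assembles the theorems.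

\section{Approximations and their tails}\label{sec:tails}

From computability theory we need the following. A set $A\subseteq\mathbb N$ is \emph{r.e.}\ if some algorithm lists its elements. There are noncomputable r.e.\ sets, and every infinite r.e.\ set is the range of an injective computable function. Partial computable functions (on $\mathbb N$ or $\mathbb Q$, with rational values) are given by programs, called \emph{indices}. All indices can be listed effectively, and one can decide whether a given program halts on a given input within $s$ steps; if so, we say that the value \emph{converges within $s$ steps}.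

An \emph{approximation} of a real $\alpha$ is a computable nondecreasing sequence of rationals $(\alpha_s)$ with limit $\alpha$, and $\alpha-\alpha_s$ is its \emph{tail} at $s$. If $(b_s)$ is an approximation of $\alpha$, then $(b_s-2^{-s})$ is a strictly increasing one. So the left-r.e.\ reals are the reals that have an approximation, each of them has a strictly increasing approximation, and all terms of such an approximation are strictly below the limit. A convergent series with a computable sequence of nonnegative rational terms has a left-r.e.\ sum. The letters $\alpha,\beta,\gamma,\delta,\eta,\theta,\upsilon,\omega$ always denote left-r.e.\ reals, and $\Delta x_s=x_{s+1}-x_s$.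

The constant in Definition~\ref{def:solovay} can be enlarged, so we take it to be a positive integer, and finitely many reductions can be given a common constant. The identity witnesses $\alpha\le_S\alpha$. If $f$ witnesses $\beta\le_S\alpha$ with constant $c$ and $g$ witnesses $\gamma\le_S\beta$ with constant $c'$, then $g\circ f$ witnesses $\gamma\le_S\alpha$ with constant $cc'$. A computable $\beta$ is reducible to every $\alpha$: given $q<\alpha$, find $\alpha_s>q$ and compute a rational below $\beta$ within $\alpha_s-q$ of it. Conversely, if $\beta\le_S\alpha$ via $f$ and $\alpha$ is computable, then applying $f$ to rationals $q_n<\alpha$ with $\alpha-q_n\le2^{-n}$ computes $\beta$.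

The first lemma says that $\beta\le_S\delta$ is a comparison of tails, and that it can be turned into a comparison of single steps.

\begin{lemma}\label{lem:tail}
Let $c\ge1$ be an integer.
\begin{enumerate}
\item[(a)] Let $(d_s)$ and $(a_s)$ be computable sequences of rationals with $d_s\le\delta$, $d_s\to\delta$, $a_s\le\beta$ and $\beta-a_s\le c(\delta-d_s)$ for all $s$. Then $\beta\le_S\delta$.
\item[(b)] Let $f$ witness $\beta\le_S\delta$ with constant $c$, and let $(\delta_s)$ be an approximation of $\delta$ with $\delta_s<\delta$ for all $s$. Then $\beta$ has an approximation $(\beta_s)$ with $\Delta\beta_s\le c\,\Delta\delta_s$ for all $s$.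
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Given a rational $q<\delta$, search for $s$ with $d_s>q$ and output $a_s-c(d_s-q)$. This number is strictly below $\beta$, and its distance to $\beta$ is $\beta-a_s+c(d_s-q)\le c(\delta-d_s)+c(d_s-q)=c(\delta-q)$.

(b) Let $M_s=\max_{u\le s}f(\delta_u)$. Then $(M_s)$ is nondecreasing, $M_s<\beta$, and $\beta-M_s\le\beta-f(\delta_s)\le c(\delta-\delta_s)$. The steps of $(M_s)$ may be too large, so we slow it down:
\[
\beta_0=M_0,\qquad\beta_{s+1}=\min\bigl(M_{s+1},\,\beta_s+c\,\Delta\delta_s\bigr).
\]
Then $\beta_s\le M_s$ and $\Delta\beta_s\le c\,\Delta\delta_s$. Both entries of the minimum are at least $\beta_s$, since $M_{s+1}\ge M_s\ge\beta_s$, so the sequence is nondecreasing. We show $\beta-\beta_s\le c(\delta-\delta_s)$ by induction. This holds whenever $\beta_s=M_s$, in particular for $s=0$. If $\beta_{s+1}=\beta_s+c\,\Delta\delta_s$, then $\beta-\beta_{s+1}\le c(\delta-\delta_s)-c\,\Delta\delta_s=c(\delta-\delta_{s+1})$. As also $\beta_s<\beta$, we get $\beta_s\to\beta$.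
\end{proof}

\begin{lemma}[joins]\label{lem:join}
The degree $\deg(\alpha+\beta)$ is the join of $\deg\alpha$ and $\deg\beta$, in $\mathcal S$ and in every segment $[\mathbf 0,\mathbf a]$ that contains both.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:tail}(a) with $d_s=\alpha_s+\beta_s$, $a_s=\alpha_s$, $c=1$ gives $\alpha\le_S\alpha+\beta$, and the same holds with the roles exchanged. If $f,g$ witness $\alpha,\beta\le_S\gamma$ with constants $c,c'$, then $f+g$ witnesses $\alpha+\beta\le_S\gamma$ with constant $c+c'$. In particular the join of two degrees below $\mathbf a$ is below $\mathbf a$.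
\end{proof}

A cover of the top of $[\mathbf 0,\deg\alpha]$ gives only an inequality $\alpha\le_S\eta_1+\dots+\eta_N$. The next two lemmas improve this, first to an equation between reals and then to an equation that holds at every step of a given approximation of $\alpha$.

\begin{lemma}[decomposition]\label{lem:decomp}
If $\alpha\le_S\delta_1+\dots+\delta_N$, then $\alpha=\theta_1+\dots+\theta_N$ for some left-r.e.\ reals $\theta_i\le_S\delta_i$.
\end{lemma}

\begin{proof}
Let $(\delta_{i,s})_s$ be strictly increasing approximations of the $\delta_i$. Lemma~\ref{lem:tail}(b) gives an approximation $(\alpha_s)$ of $\alpha$ with $\Delta\alpha_s\le c\sum_i\Delta\delta_{i,s}$. Split each step proportionally: let $u_{i,s}=\Delta\alpha_s\cdot\Delta\delta_{i,s}/\sum_j\Delta\delta_{j,s}$. Then $\sum_iu_{i,s}=\Delta\alpha_s$ and $0\le u_{i,s}\le c\,\Delta\delta_{i,s}$. Put $\theta_1=\alpha_0+\sum_su_{1,s}$ and $\theta_i=\sum_su_{i,s}$ for $i\ge2$, so that $\sum_i\theta_i=\alpha$. The terms of the $i$-th series from $s$ on sum to at most $c(\delta_i-\delta_{i,s})$, so Lemma~\ref{lem:tail}(a) gives $\theta_i\le_S\delta_i$.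
\end{proof}

\begin{remark}\label{rem:monotone}
In every segment $[\mathbf 0,\mathbf a]$, $D_N$ implies $D_{N+1}$. Given a cover $y_1,\dots,y_{N+2}$, apply $D_N$ to $y_1,\dots,y_N,\,y_{N+1}\vee y_{N+2}$ and obtain $y_1',\dots,y_N',z$. By Lemmas~\ref{lem:decomp} and~\ref{lem:join}, $z=z_1\vee z_2$ with $z_1\le y_{N+1}$ and $z_2\le y_{N+2}$. Then $y_1',\dots,y_N',z_1,z_2$ is a shrinking, and each of its common lower bounds is a common lower bound of $y'_1,\dots,y'_N,z$, hence small. So in Theorem~\ref{thm:B}, a finite $n$ is the least $N$ for which $D_N$ holds in $[\mathbf 0,\mathbf a_n]$.
\end{remark}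

\begin{lemma}[synchronization]\label{lem:sync}
Let $\alpha=\theta_1+\dots+\theta_N$, and let $(\alpha_s)$ be an approximation of $\alpha$ with $\alpha_s<\alpha$ for all $s$. Then there are approximations $(h^i_s)_s$ of the $\theta_i$ with $\sum_ih^i_s=\alpha_s$ for all $s$.
\end{lemma}

\begin{proof}
Let $(x^i_u)_u$ be strictly increasing approximations of the $\theta_i$. We define rationals $h^i_s<\theta_i$ with sum $\alpha_s$ by recursion on $s$. Since $\alpha_0<\sum_i\theta_i$, we can find $u$ with $\sum_ix^i_u\ge\alpha_0$; let $h_0^i=x^i_u$ for $i\ge2$ and $h^1_0=\alpha_0-\sum_{i\ge2}x^i_u\le x^1_u$. Given the $h^i_s$, search for $u$ with $x^i_u\ge h^i_s$ for all $i$ and $X:=\sum_ix^i_u>\alpha_{s+1}$; it exists because $h^i_s<\theta_i$ and $\alpha_{s+1}<\alpha$. Let $\lambda=(\alpha_{s+1}-\alpha_s)/(X-\alpha_s)\in[0,1]$ and $h^i_{s+1}=h^i_s+\lambda(x^i_u-h^i_s)$. Then $\sum_ih^i_{s+1}=\alpha_{s+1}$ and $h^i_s\le h^i_{s+1}\le x^i_u<\theta_i$. The limits of the sequences $(h^i_s)_s$ are at most $\theta_i$ and add up to $\alpha=\sum_i\theta_i$, so they equal $\theta_i$.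
\end{proof}

The hypothesis $\alpha_s<\alpha$ is needed: for $0=\sqrt2+(-\sqrt2)$ and $\alpha_s=0$, the conclusion would force $h^1_s=\sqrt2$.

Finally we need a condition on approximations that makes a degree small. The inequality $\omega\le_S\alpha$ bounds the ratio of the tails. We now ask that the ratio tend to $0$.

\begin{definition}\label{def:ll}
We write $\omega\ll\alpha$ if there are computable sequences of rationals $(a_s)$ and $(e_s)$ with $a_s<\alpha$, $a_s\to\alpha$, $e_s<\omega$ and $(\omega-e_s)/(\alpha-a_s)\to0$.
\end{definition}

If $\omega\ll\alpha$, then $\omega\le_S\alpha$: drop the finitely many $s$ at which the ratio exceeds $1$ and apply Lemma~\ref{lem:tail}(a).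

\begin{lemma}[absorption]\label{lem:absorb}
If $\omega\ll\alpha$ and $\alpha\le_S\omega+\upsilon$, then $\alpha\le_S\upsilon$. Hence, if $\omega\ll\alpha$, then $\deg\omega$ is small in $[\mathbf 0,\deg\alpha]$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:decomp}, $\alpha=\omega_0+\upsilon_0$ with $\upsilon_0\le_S\upsilon$ and $\omega_0\le_S\omega$, say via $f$ with constant $c$. It suffices to show $\alpha\le_S\upsilon_0$. Take $(a_s),(e_s)$ as in Definition~\ref{def:ll} and fix $s_0$ such that $\omega-e_s\le(\alpha-a_s)/(2c)$ for $s\ge s_0$. Put $F_s=f(e_s)$. Then $F_s<\omega_0$ and $\omega_0-F_s\le\frac12(\alpha-a_s)$ for $s\ge s_0$. So the summand $\omega_0$ accounts for at most half of the tail of $\alpha$, and the other half must come from $\upsilon_0$. Given a rational $x<\upsilon_0$, search for $s\ge s_0$ with $x+F_s\le a_s$. The search succeeds because $x+F_s<x+\omega_0<\alpha$ and $a_s\to\alpha$. Output $a_s<\alpha$. Then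
\[
\alpha-a_s\le\alpha-x-F_s=(\upsilon_0-x)+(\omega_0-F_s)\le(\upsilon_0-x)+\tfrac12(\alpha-a_s),
\]
so $\alpha-a_s\le2(\upsilon_0-x)$.

For the second statement, if $\deg\omega\vee\deg\upsilon=\deg\alpha$, then $\alpha\le_S\omega+\upsilon$ by Lemma~\ref{lem:join}, so $\alpha\le_S\upsilon$, and $\deg\upsilon$ is the top of the segment.
\end{proof}

With $\omega\le_S\alpha$ in place of $\omega\ll\alpha$ the lemma is false: take $\omega=\alpha$ noncomputable and $\upsilon=0$.

\section{The case $N=1$ at a single scale}\label{sec:scale}

This section is not needed for the formal proof. It shows where the difference between $\mathbf a_1$ and $\mathbf a_2$ comes from.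

Let $\alpha=\eta_1+\eta_2$. By Lemma~\ref{lem:decomp}, every shrinking of the cover $\deg\eta_1,\deg\eta_2$ can be shrunk further to one of the form $\deg\theta_1,\deg\theta_2$ with $\theta_1+\theta_2=\alpha$ and $\theta_j\le_S\eta_j$. A real $\omega\le_S\theta_1,\theta_2$ has an approximation whose tails are bounded by a constant times the \emph{smaller} of the tails of $\theta_1$ and $\theta_2$. In view of Lemma~\ref{lem:absorb}, the issue is whether $\theta_1,\theta_2$ can be chosen so that at every late moment one of the two tails is negligible compared with the tail of $\alpha$. In the picture of Example~\ref{ex:open}, moments play the role of points, and $\theta_j$ contains a moment if its tail at that moment is comparable to the tail of $\alpha$.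

\subsection*{One jump per scale}
Let $\alpha=\sum_{k\in A}2^{-k^2}$, approximated by adding $2^{-k^2}$ when $k$ enters $A$. At any moment, the tail of $\alpha$ is dominated by the single jump $2^{-k^2}$ with $k$ the least element of $A$ still to come; all other future jumps together amount to at most $4^{-k}2^{-k^2}$. Write $\alpha=\theta_1+\theta_2$ with synchronized approximations. At each jump, one of the two summands receives at least half of it. Hand the whole jump to that summand; this costs a factor $2$ in the reductions. Now the dominant jump belongs to one summand only, and the tail of the other is at most $4^{-k}$ times the tail of $\alpha$. So $D_1$ holds.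

\subsection*{Two jumps per scale}
Now we build $\alpha=\eta_1+\eta_2$ ourselves, together with a splitting $\alpha=\omega+\upsilon$, and we may use the same jump size twice. An opponent supplies sequences $(h^1_s),(h^2_s)$, functions $\varphi_1,\varphi_2,g$ and integers $c,d\ge1$, and promises that $h^1,h^2$ are nondecreasing with $h^1_s+h^2_s=\alpha_s$, that $\varphi_j$ witnesses $\theta_j:=\lim_sh^j_s\le_S\eta_j$ with constant $c$, and that $g$ witnesses $\alpha\le_S\upsilon$ with constant $d$. We want to break one of the promises while keeping $\omega\le_S\theta_1,\theta_2$. Let all our reals be $0$ at the start, let the jump size be $1$, let $\sigma=1/(8cd)$, and suppose that nothing happens except the following.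

\begin{enumerate}
\item[0.] Compute $r=g(-\sigma)$, which is promised to exist since $-\sigma<\upsilon$. If $r\ge1$, do nothing: then $\alpha=0<r$ and $g$ is wrong. So let $r<1$.
\item[1.] Compute $x_i=\varphi_i(-\sigma)$ for $i=1,2$. It is promised that $x_i<\theta_i$, so we find $u_0$ with $h^i_{u_0}\ge x_i$ for both $i$. At a stage $s_1>u_0$ add $1$ to $\eta_1$.
\item[2.] Compute $x_1'=\varphi_1(1-\sigma)$ and find $u_1\ge s_1$ with $h^1_{u_1}\ge x_1'$. Between $u_0$ and $u_1$ the sum $h^1+h^2$ has grown by $1$. If $h^1$ has grown by less than $\frac12$, then $\theta_2\ge h^2_{u_1}>x_2+\frac12$. In this case we stop: then $\eta_2=0$, and the promise $\theta_2-x_2\le c\sigma\le\frac18$ is broken. Otherwise, at a stage $s_2>u_1$ add $1$ to $\eta_2$.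
\item[3.] Take $u_2\ge s_2$. If $h^2$ has grown by less than $\frac12$ between $u_1$ and $u_2$, then $\theta_1\ge h^1_{u_2}>x_1'+\frac12$, while $\eta_1=1$, and the promise $\theta_1-x_1'\le c\bigl(1-(1-\sigma)\bigr)\le\frac18$ is broken. Otherwise add $2$ to $\omega$. Now $\alpha=2$ and $\upsilon=0$, so $\alpha-r>1>d\sigma=d\bigl(\upsilon-(-\sigma)\bigr)$ and $g$ is wrong.
\end{enumerate}
In the last outcome $\omega$ has grown by $2$ and each $h^j$ has grown by at least $\frac12$ during the same period, which is what $\omega\le_S\theta_j$ with constant $4$ asks for. At the moment $u_0$ both $\theta_1$ and $\theta_2$ have tails comparable to the tail of $\alpha$.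

Two features matter. First, the jumps are separated in time, and we wait for the opponent's answers in between. Had we raised $\eta_1$ and $\eta_2$ simultaneously, an opponent with $c=2$ could have put both jumps into $\theta_1$. Second, what forces the opponent is our threat to stop, so that all reals stay where they are. In the full construction we face all opponents on the same $\alpha$. Each strategy then gets its own scale, and the total mass of all smaller scales must be at most $\sigma$, so that stopping still means standing still up to $\sigma$. This leads to the class of reals in the next section.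

\section{Sparse reals}\label{sec:sparse}

\begin{definition}\label{def:sparse}
A \emph{sparse presentation} of $\alpha$ consists of computable sequences of rationals $\varepsilon_k>0$ and integers $n_k\ge1$ with
\begin{equation}\label{eq:S}
\sum_{j>k}n_j\varepsilon_j\le4^{-k}\varepsilon_k\qquad\text{for all }k,
\end{equation}
and a computable function $\kappa:\mathbb N\to\mathbb N$ that takes each value $k$ at most $n_k$ times, such that $\alpha=\sum_s\varepsilon_{\kappa(s)}$. It has \emph{width at most $n$} if $n_k\le n$ for all $k$.
\end{definition}

The $s$-th term of the series is a jump at scale $\kappa(s)$, and \eqref{eq:S} says that all jumps at scales below $\varepsilon_k$ together are negligible compared with one jump at scale $k$. Given a sparse presentation, put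
\[
\alpha_T=\sum_{s<T}\varepsilon_{\kappa(s)},\qquad k(T)=\min\{\kappa(s):s\ge T\}.
\]
Then $(\alpha_T)$ is an approximation with $\alpha_T<\alpha$; we have $k(T)\to\infty$ because each value is taken finitely often; and $\alpha-\alpha_T\ge\varepsilon_{k(T)}$ because a jump at scale $k(T)$ is still to come. The function $k(T)$ need not be computable, and we use it only in estimates.

\begin{lemma}\label{lem:squares}
Let $A$ be a noncomputable r.e.\ set. Then $\alpha=\sum_{k\in A}2^{-k^2}$ is not computable and has a sparse presentation of width at most $1$.
\end{lemma}

\begin{proof}
Let $\varepsilon_k=2^{-k^2}$, $n_k=1$, and let $\kappa$ be an injective computable function with range $A$. Each $\varepsilon_{j+1}$ is at most $\varepsilon_j/2$, so $\sum_{j>k}2^{-j^2}\le2\cdot2^{-(k+1)^2}=4^{-k}2^{-k^2}$, which is \eqref{eq:S}. Suppose $\alpha$ is computable. For $k\ge1$, knowing $A\cap[0,k)$, we can compute $\rho=\alpha-\sum_{j\in A,\,j<k}2^{-j^2}$ to any precision. If $k\in A$ then $\rho\ge2^{-k^2}$, and if $k\notin A$ then $\rho\le4^{-k}2^{-k^2}\le\frac14 2^{-k^2}$. So we can decide $A$ by recursion on $k$, a contradiction.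
\end{proof}

In particular $\mathbf 0\ne\Omega$. The gap $4^{-k}$ in \eqref{eq:S} leaves room to enlarge the jumps at scale $k$ by a factor $2^k$, and this produces a real that is much harder to approach than $\alpha$.

\begin{lemma}[incompleteness]\label{lem:incomplete}
If $\alpha$ has a sparse presentation, then $\deg\alpha<_S\Omega$.
\end{lemma}

\begin{proof}
Let $\theta=\sum_s2^{\kappa(s)}\varepsilon_{\kappa(s)}$. By \eqref{eq:S} for $k=0$ we have $\varepsilon_j\le\varepsilon_0$ for all $j$, and by \eqref{eq:S} for $k-1$ we have $n_k\varepsilon_k\le4^{-(k-1)}\varepsilon_{k-1}\le4^{-(k-1)}\varepsilon_0$ for $k\ge1$. Hence $\theta\le\sum_k2^kn_k\varepsilon_k\le n_0\varepsilon_0+4\varepsilon_0$, and $\theta$ is left-r.e. Let $\theta_T<\theta$ be the sum of the terms with $s<T$. Since $\kappa(s)\ge k(T)$ for $s\ge T$, we have $\alpha-\alpha_T\le2^{-k(T)}(\theta-\theta_T)$, so $\alpha\ll\theta$.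

Suppose $\deg\alpha=\Omega$. Then $\theta\le_S\alpha+0$, and Lemma~\ref{lem:absorb} gives $\theta\le_S0$. Since $\alpha\le_S\theta$, we get $\Omega=\deg\alpha=\mathbf 0$, a contradiction.
\end{proof}

If $\alpha$ is not computable, the proof exhibits a nonzero small element $\deg\alpha$ of $[\mathbf 0,\deg\theta]$. So, unlike in Example~\ref{ex:open}, being small is in general weaker than being least. The weaker property is the one that the next proof delivers.

\begin{proposition}\label{prop:upper}
If $\alpha$ has a sparse presentation of width at most $n$ and $N\ge n$, then $D_N$ holds in $[\mathbf 0,\deg\alpha]$.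
\end{proposition}

\begin{proof}
Let $y_i=\deg\eta_i$, $1\le i\le N+1$, be a cover of $\deg\alpha$, so that $\alpha\le_S\sum_i\eta_i$. By Lemmas~\ref{lem:decomp} and~\ref{lem:sync}, $\alpha=\sum_i\theta_i$ with $\theta_i\le_S\eta_i$, and there are approximations $(h^i_s)_s$ of the $\theta_i$ with $\sum_ih^i_s=\alpha_s$.

\emph{The shrinking.} The $\theta_i$ may share each jump, and we want every jump to go to one summand. Since $\sum_i\Delta h^i_s=\varepsilon_{\kappa(s)}$, there is $i$ with $\Delta h^i_s\ge\varepsilon_{\kappa(s)}/(N+1)$; call the least such $i$ the \emph{color} of $s$. Let $\theta_i'$ be the sum of $\varepsilon_{\kappa(s)}$ over all $s$ of color $i$, and let $\theta'_{i,T}$ be the sum over those with $s<T$. Then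
\[
\theta_i'-\theta'_{i,T}\le(N+1)\sum_{s\ge T}\Delta h^i_s=(N+1)(\theta_i-h^i_T),
\]
so $\theta_i'\le_S\theta_i\le_S\eta_i$ by Lemma~\ref{lem:tail}(a). Also $\sum_i\theta_i'=\alpha$. Thus $y_i'=\deg\theta_i'$ is a shrinking of $(y_i)$.

\emph{Common lower bounds are small.} Let $\omega\le_S\theta_i'$ for all $i$. If some color $i$ occurs only finitely often, then $\theta'_i$ is rational, so $\deg\omega=\mathbf 0$, which is small because $\mathbf 0\vee v=v$. Otherwise $\theta'_{i,T}<\theta'_i$ for all $i$ and $T$. Let $f_i$ witness $\omega\le_S\theta_i'$ with a common constant $c$, and put $e_T=\max_if_i(\theta'_{i,T})<\omega$. Then $\omega-e_T\le c(\theta_i'-\theta'_{i,T})$ for \emph{every} $i$. Fix $T$ and let $k=k(T)$. At most $n_k\le n<N+1$ numbers $s$ have $\kappa(s)=k$, so some color $i$ does not occur among them. Every $s\ge T$ of this color has $\kappa(s)>k$, so by \eqref{eq:S}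
\[
\theta_i'-\theta'_{i,T}\le\sum_{j>k}n_j\varepsilon_j\le4^{-k}\varepsilon_k\le4^{-k}(\alpha-\alpha_T).
\]
Hence $\omega-e_T\le c\,4^{-k(T)}(\alpha-\alpha_T)$ for all $T$. As $k(T)\to\infty$, this shows $\omega\ll\alpha$, and $\deg\omega$ is small by Lemma~\ref{lem:absorb}.
\end{proof}

The hypothesis $N\ge n$ enters only in the pigeonhole step. With $n$ colors and $n$ jumps at one scale, every color may own a dominant jump. The next section shows that this can be forced on every shrinking.

\section{Sparse reals below which $D_{n-1}$ fails}\label{sec:construction}

\begin{proposition}\label{prop:lower}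
Let $I\subseteq\{2,3,\dots\}$ be computable and nonempty. There is a noncomputable left-r.e.\ real $\alpha$ with a sparse presentation in which $n_k\in I$ for all $k$, such that $D_{n-1}$ fails in $[\mathbf 0,\deg\alpha]$ for every $n\in I$.
\end{proposition}

We build $\alpha$ in stages $s=0,1,2,\dots$ by a finite injury priority construction: countably many strategies of the kind described in Section~\ref{sec:scale} are ordered in a list, and when one of them acts, all those later in the list are reset and must begin again at a smaller scale. All reals that we build start at $0$ and only increase. In this section a subscript $s$ on one of them denotes its value at the end of stage $s$.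

\subsection{Covers, types and requirements}
For each $n\in I$ we build reals $\eta^n_1,\dots,\eta^n_n$, whose degrees will form the cover that refutes $D_{n-1}$. The reals $\alpha$ and $\eta^n_j$ change only through \emph{jumps}. A jump is made by a requirement, which has a parameter $n\in I$, and it has a rational \emph{mass} $m>0$ and a \emph{color} $j\in\{1,\dots,n\}$. It adds $m$ to $\alpha$, to $\eta^n_j$, and to $\eta^{n'}_1$ for every $n'\in I$ with $n'\ne n$. So for every $n\in I$ each jump adds its mass to exactly one of $\eta^n_1,\dots,\eta^n_n$, and $\sum_j\eta^n_{j,s}=\alpha_s$ for all $s$.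

We must defeat every shrinking, and we cannot decide which programs describe one, so we work with all candidates. A \emph{type} is a tuple
\[
t=(n;\,h^1,\dots,h^n;\,\varphi_1,\dots,\varphi_n;\,c)
\]
with $n\in I$, indices of partial computable functions $h^j:\mathbb N\to\mathbb Q$ and $\varphi_j:\mathbb Q\to\mathbb Q$, and an integer $c\ge1$. A type is a finite object, so equality of types is decidable. The type $t$ is \emph{valid} if
\begin{enumerate}
\item[(T1)] each $h^j$ is total and nondecreasing, and $\sum_jh^j_s=\alpha_s$ for all $s$;
\item[(T2)] with $\theta_j=\lim_sh^j_s$, the function $\varphi_j$ witnesses $\theta_j\le_S\eta^n_j$ with constant $c$, for each $j$.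
\end{enumerate}
We shall see that $\alpha$ is finite. Then (T1) implies $h^j_s\le\alpha-\sum_{i\ne j}h^i_0$, so the limits $\theta_j$ exist, and $\sum_j\theta_j=\alpha$. Validity refers to the outcome of the construction and is never tested during it.

For each type $t$ we build reals $\omega_t,\upsilon_t$. If $t$ is valid, we want
\[
\alpha=\omega_t+\upsilon_t,\qquad\omega_t\le_S\theta_j\ \ (1\le j\le n),\qquad\alpha\not\le_S\upsilon_t ,
\]
for then $\deg\omega_t$ is a common lower bound of the $\deg\theta_j$ that is not small. The last goal splits into \emph{requirements}. Let $R_0,R_1,\dots$ be a computable list of all triples $(t,g,d)$ with $t$ a type, $g$ an index of a partial computable function $\mathbb Q\to\mathbb Q$, and $d\ge1$ an integer. The requirement $(t,g,d)$ has \emph{type} $t$, and its task is: if $t$ is valid, then $g$ does not witness $\alpha\le_S\upsilon_t$ with constant $d$. We call $R_{l'}$ \emph{stronger} than $R_l$ if $l'<l$ and \emph{weaker} if $l'>l$.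

\subsection{The construction}
\emph{States.} At each moment a requirement with parameter $n$ is in one of the states \emph{idle}, \emph{probing}, \emph{$j$-waiting} for some $0\le j\le n$, or \emph{finished}. Initially all are idle. The passage through $0$-waiting, $1$-waiting, and so on is a \emph{phase}; it has the type of its requirement, and it is \emph{in progress} while the requirement is $j$-waiting for some $j$. A phase that ends either \emph{succeeds} or \emph{fails}. To \emph{initialize} a requirement is to make it idle; if it has a phase in progress, the phase fails.

\emph{Credits.} For each type $t$, the mass of every jump is credited at most once, either to $\omega_t$ or to $\upsilon_t$, and these reals change in no other way. A jump made by a requirement of type different from $t$ is credited to $\upsilon_t$ at once. The jumps of a phase of type $t$ are credited when the phase ends: to $\omega_t$ if it succeeds, to $\upsilon_t$ if it fails. The delay is essential. A phase refutes $g$ by raising $\alpha$ without raising $\upsilon_t$, but it may put its mass into $\omega_t$ only after seeing that every $h^j$ has grown in proportion.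

\emph{Scales.} A requirement leaves the idle state by a \emph{start}. Starts are numbered $k=0,1,2,\dots$ in the order in which they occur. Let the $k$-th start be made by a requirement with parameters $n,c,d$. We put $n_k=n$ and assign to this start the mass $\varepsilon_k$ and the \emph{tolerance} $\sigma_k$, where
\[
\varepsilon_0=1,\qquad\varepsilon_k=\frac{\sigma_{k-1}}{2n_k}\ \ (k\ge1),\qquad\sigma_k=\frac{\varepsilon_k}{4^{k+1}\,n\,c\,d}.
\]
With $m=\varepsilon_k$ and $\sigma=\sigma_k$ we have
\begin{equation}\label{eq:tol}
\sigma<m,\qquad2(n-1)c\sigma\le\tfrac12m,\qquad2d\sigma<m .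
\end{equation}
Moreover $n_{j+1}\varepsilon_{j+1}=\sigma_j/2$ and $\sigma_{j+1}\le\varepsilon_{j+1}\le\sigma_j/2$. Summing over the starts that occur,
\begin{equation}\label{eq:rest}
\sum_{j>k}n_j\varepsilon_j\le\sum_{j\ge k}\frac{\sigma_j}2\le\sigma_k\le4^{-k}\varepsilon_k .
\end{equation}

\emph{Stage $s$.} Consider the states at the beginning of the stage. A requirement $R_l=(t,g,d)$ \emph{requires attention} if one of the following holds. In (B) and (C), the numbers $m,\sigma,\alpha^0,\upsilon^0$ are those fixed at its latest start.
\begin{enumerate}
\item[(A)] $R_l$ is idle, and no stronger requirement of type $t$ has a phase in progress.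
\item[(B)] $R_l$ is probing, and $g(\upsilon^0-\sigma)$ converges within $s$ steps.
\item[(C)] $R_l$ is $j$-waiting, having entered this state at stage $s_j$, and there is $u$ with $s_j\le u<s$ such that for all $i\le n$ the values $h^i_u$ and $\varphi_i(\eta^n_{i,s_j}-\sigma)$ converge within $s$ steps and $h^i_u\ge\varphi_i(\eta^n_{i,s_j}-\sigma)$.
\end{enumerate}
If no $R_l$ with $l\le s$ requires attention, do nothing. Otherwise take the least such $l$. First initialize all weaker requirements and make the resulting credits. Then $R_l$ \emph{acts} according to the case that holds.
\begin{enumerate}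
\item[(A)] $R_l$ makes the next start, say the $k$-th. Fix $m=\varepsilon_k$, $\sigma=\sigma_k$, and let $\alpha^0,\upsilon^0$ be the current values of $\alpha,\upsilon_t$. Then $R_l$ is probing.
\item[(B)] Let $r=g(\upsilon^0-\sigma)$. If $r\ge\alpha^0+m$, then $R_l$ is finished. Otherwise a phase begins and $R_l$ is $0$-waiting.
\item[(C)] Let $u_j$ be the least $u$ as in (C). If $j\ge1$, perform the \emph{check}
\begin{equation}\label{eq:check}
h^j_{u_j}-h^j_{u_{j-1}}\ge\tfrac12m .
\end{equation}
If \eqref{eq:check} is false, the phase fails and $R_l$ is finished. Suppose that $j=0$ or \eqref{eq:check} is true. If $j<n$, then $R_l$ makes a jump of mass $m$ and color $j+1$ and is $(j+1)$-waiting. If $j=n$, the phase succeeds and $R_l$ is finished.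
\end{enumerate}
This completes the construction. It is a computable process, since only finitely many requirements are not idle at any stage.

We record what is immediate from the rules. At most one requirement acts at each stage. The $k$-th start leads to at most one phase and so to at most $n_k$ jumps, each of mass $\varepsilon_k$. By \eqref{eq:rest}, $\alpha\le n_0+\sigma_0$. Hence $\alpha$ is finite and left-r.e., and so are the reals $\eta^n_j,\omega_t,\upsilon_t$, which are bounded by $\alpha$. In a phase, the jump of color $j$ is made at stage $s_j$ ($1\le j\le n$), and if the phase succeeds at stage $s_{n+1}$, then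
\begin{equation}\label{eq:times}
s_0\le u_0<s_1\le u_1<\dots<s_n\le u_n<s_{n+1}.
\end{equation}
If the phase fails the check at $j$, the chain holds up to $u_j$.

The check cannot be omitted even for valid types. An opponent of valid type is forced to pass it only when the threat to stop is real, that is, when no stronger requirement acts later. A phase of a requirement that is going to be initialized may well meet a failed check, and its mass must then go to $\upsilon_t$ in order to preserve $\omega_t\le_S\theta_j$.

\subsection{Verification}

\begin{lemma}\label{lem:finite}
Each requirement acts finitely often. No requirement can, from some stage on, require attention at every stage without acting.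
\end{lemma}

\begin{proof}
Use induction on $l$. After the last act of a stronger requirement, $R_l$ is not initialized, so it acts at most $n+3$ more times: once under (A), once under (B), and at most $n+1$ times under (C). If $R_l$ requires attention at a stage $s\ge l$ after the last act of a stronger requirement, then the requirement that acts at stage $s$ is not weaker than $R_l$ and not stronger, so it is $R_l$.
\end{proof}

\begin{lemma}\label{lem:one}
At the end of each stage, at most one phase of a given type is in progress.
\end{lemma}

\begin{proof}
Suppose that $R_l$ and $R_{l'}$ with $l<l'$ have the same type and both have a phase in progress at the end of stage $s$. Let $s'\le s$ be the last stage at which $R_l$ acted. A state changes only by the requirement's own act or by initialization, and an idle requirement stays idle until it acts. So $R_l$ has its phase in progress at the end of every stage in $[s',s]$. At the end of stage $s'$ the requirement $R_{l'}$ is idle, so it must start at some stage in $(s',s]$. The side condition in (A) forbids this.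
\end{proof}

The next lemma says that the threat to stop is real for a requirement that is no longer initialized.

\begin{lemma}\label{lem:restraint}
Let $R_l$, of type $t$, make the $k$-th start at stage $s^*$ and never be initialized after $s^*$. Then the jumps made after $s^*$ by other requirements have total mass at most $\sigma_k$, and the credits to $\upsilon_t$ after $s^*$ that do not come from the phase of $R_l$ total at most $\sigma_k$.
\end{lemma}

\begin{proof}
No stronger requirement acts after $s^*$, since this would initialize $R_l$. Hence no stronger requirement is initialized after $s^*$ either. So after $s^*$ the stronger requirements make no jumps, and their phases do not end. The weaker requirements are idle at the end of stage $s^*$, so their later jumps, and the jumps of their phases that end later, belong to starts numbered $j>k$. Both totals are therefore sums of masses of distinct jumps that belong to starts numbered $j>k$, and \eqref{eq:rest} bounds them by $\sigma_k$.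
\end{proof}

For the next three lemmas fix a valid type $t$ with parameters $n,c$ and limits $\theta_1,\dots,\theta_n$, and write $\eta_i,\omega,\upsilon$ for $\eta^n_i,\omega_t,\upsilon_t$.

\begin{lemma}\label{lem:ends}
Every phase of type $t$ ends, and $\alpha=\omega+\upsilon$.
\end{lemma}

\begin{proof}
Suppose that $R_l$, of type $t$, is $j$-waiting from stage $s_j$ on forever. Since $\eta_{i,s_j}-\sigma<\eta_i$, (T2) says that $x_i=\varphi_i(\eta_{i,s_j}-\sigma)$ is defined and $x_i<\theta_i$. Since $h^i_u\to\theta_i$, there is $u\ge s_j$ with $h^i_u\ge x_i$ for all $i$. So (C) holds at all large stages, contrary to Lemma~\ref{lem:finite}. Thus each $j$-waiting state is left, either for the $(j+1)$-waiting state or by the end of the phase, and $j\le n$. So the phase ends. It follows that every jump is eventually credited to exactly one of $\omega,\upsilon$, which gives $\alpha=\omega+\upsilon$.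
\end{proof}

\begin{lemma}\label{lem:below}
$\omega\le_S\theta_j$ for $1\le j\le n$.
\end{lemma}

\begin{proof}
The value $\omega_s$ may lag behind $h^j_s$: a phase in progress at stage $s$ may already have seen $h^j$ grow while its mass is not yet credited. So we wait for that phase to end. Given $s$, compute the least $s'\ge s$ such that the phase of type $t$ in progress at the end of stage $s$, if there is one, has ended by the end of stage $s'$. It exists by Lemmas~\ref{lem:one} and~\ref{lem:ends}. We show
\begin{equation}\label{eq:omega}
\omega-\omega_{s'}\le2n\,(\theta_j-h^j_s);
\end{equation}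
then Lemma~\ref{lem:tail}(a) applies with $d_s=h^j_s$ and $a_s=\omega_{s'}$.

The left side of \eqref{eq:omega} is the sum of $nm$ over the phases of type $t$ that succeed after stage $s'$, where $m$ is the mass of the phase. Such a phase begins at a stage $s_0>s$, for otherwise it would be in progress at the end of stage $s$ and would have ended by $s'$. It is in progress at the end of every stage in $[s_0,s_{n+1})$, so by Lemma~\ref{lem:one} these intervals are pairwise disjoint for different phases. By \eqref{eq:times} they contain the intervals $[u_{j-1},u_j]$, which are therefore pairwise disjoint and lie to the right of $s$. Since $h^j$ is nondecreasing with limit $\theta_j$, its increments over these intervals sum to at most $\theta_j-h^j_s$. By the check \eqref{eq:check}, each increment is at least $m/2$. Multiplying by $2n$ gives \eqref{eq:omega}.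
\end{proof}

This is the only place where the side condition in (A) is needed. Without it, two overlapping phases could count the same growth of $h^j$ twice.

\begin{lemma}\label{lem:notbelow}
$\alpha\not\le_S\upsilon$.
\end{lemma}

\begin{proof}
Suppose that $g$ witnesses $\alpha\le_S\upsilon$ with an integer constant $d\ge1$, and let $R_l=(t,g,d)$.

\emph{$R_l$ has a final start.} By Lemma~\ref{lem:finite} there is a stage after which no stronger requirement acts. After it, no stronger requirement has a phase of type $t$ in progress: the phase would end by Lemma~\ref{lem:ends}, and this needs an act of that requirement or of a still stronger one. So if $R_l$ is idle at such a stage, then (A) holds until $R_l$ acts, and $R_l$ starts by Lemma~\ref{lem:finite}. If it is not idle, it has not been initialized since its latest start. In both cases there is a start of $R_l$, at a stage $s^*$ and with data $m,\sigma,\alpha^0=\alpha_{s^*},\upsilon^0=\upsilon_{s^*}$, after which $R_l$ is never initialized, and Lemma~\ref{lem:restraint} applies.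

Since $\upsilon^0-\sigma<\upsilon$, the value $r=g(\upsilon^0-\sigma)$ is defined, and
\begin{equation}\label{eq:g}
r<\alpha,\qquad\alpha-r\le d\,(\upsilon-\upsilon^0+\sigma).
\end{equation}
By Lemma~\ref{lem:finite}, $R_l$ acts under (B). There are three possible outcomes, since a phase that begins must end by an act of $R_l$ itself.

\emph{Outcome 1: $r\ge\alpha^0+m$.} Then $R_l$ makes no jump after $s^*$, so $\alpha\le\alpha^0+\sigma<\alpha^0+m\le r$ by Lemma~\ref{lem:restraint} and \eqref{eq:tol}. This contradicts \eqref{eq:g}.

\emph{Outcome 2: the phase fails the check at some $j\ge1$.} After stage $s_{j-1}$, the only jump that $R_l$ makes is the one of color $j$. Let $i\ne j$. By Lemma~\ref{lem:restraint}, $\eta_i\le\eta_{i,s_{j-1}}+\sigma$. Put $x_i=\varphi_i(\eta_{i,s_{j-1}}-\sigma)$. By (T2), $\theta_i-x_i\le2c\sigma$. By the choice of $u_{j-1}$ in (C) and by (T1), $x_i\le h^i_{u_{j-1}}\le h^i_{u_j}\le\theta_i$. So $h^i_{u_j}-h^i_{u_{j-1}}\le2c\sigma$ for all $i\ne j$. On the other hand, the jump of color $j$ is made at stage $s_j$ with $u_{j-1}<s_j\le u_j$, so by (T1)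
\[
\sum_i\bigl(h^i_{u_j}-h^i_{u_{j-1}}\bigr)=\alpha_{u_j}-\alpha_{u_{j-1}}\ge m .
\]
Subtracting and using \eqref{eq:tol}, we get $h^j_{u_j}-h^j_{u_{j-1}}\ge m-2(n-1)c\sigma\ge m/2$. So the check is passed, a contradiction.

\emph{Outcome 3: $r<\alpha^0+m$ and the phase succeeds.} Its $n$ jumps are credited to $\omega$, so $\alpha\ge\alpha^0+nm$, and $\upsilon\le\upsilon^0+\sigma$ by Lemma~\ref{lem:restraint}. Using $n\ge2$ and \eqref{eq:tol},
\[
\alpha-r>(n-1)m\ge m>2d\sigma\ge d\,(\upsilon-\upsilon^0+\sigma),
\]
which contradicts \eqref{eq:g}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]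
\emph{$\alpha$ is not computable.} Fix $n\in I$. The construction is one computable process, so the functions $s\mapsto\eta^n_{j,s}$ have indices, and the type $t$ with $h^j_s=\eta^n_{j,s}$, $\varphi_j(q)=q$ and $c=1$ is among those considered. It is valid, with $\theta_j=\eta^n_j$. By Lemma~\ref{lem:notbelow}, $\alpha\not\le_S\upsilon_t$. A computable real is reducible to every left-r.e.\ real, so $\alpha$ is not computable. In particular $\alpha$ is irrational, and $\alpha_s<\alpha$ for all $s$.

\emph{$\alpha$ is sparse.} Since $\alpha$ is irrational, infinitely many jumps are made. Each start leads to finitely many jumps, so there are infinitely many starts, and $(\varepsilon_k)$, $(n_k)$ are total computable sequences with $n_k\in I$. Let $\kappa(p)$ be the number of the start to which the $p$-th jump belongs. Then $\kappa$ is computable, takes the value $k$ at most $n_k$ times, and $\alpha=\sum_p\varepsilon_{\kappa(p)}$. Condition \eqref{eq:S} is \eqref{eq:rest}.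

\emph{$D_{n-1}$ fails for $n\in I$.} Let $\mathbf a=\deg\alpha$ and $y_j=\deg\eta^n_j$ for $1\le j\le n$. Since $\sum_j\eta^n_j=\alpha$, this is a cover of $\mathbf a$ by Lemma~\ref{lem:join}. Let $y_j'=\deg\beta_j$ be any shrinking, so $\beta_j\le_S\eta^n_j$ and $\alpha\le_S\sum_j\beta_j$. By Lemma~\ref{lem:decomp}, $\alpha=\sum_j\theta_j$ with $\theta_j\le_S\beta_j\le_S\eta^n_j$. Since $\alpha_s<\alpha$, Lemma~\ref{lem:sync} gives approximations $h^j$ of the $\theta_j$ with $\sum_jh^j_s=\alpha_s$. Together with witnesses $\varphi_j$ of $\theta_j\le_S\eta^n_j$ and a common integer constant $c$, they form a valid type $t$. Let $w=\deg\omega_t$ and $v=\deg\upsilon_t$. By Lemma~\ref{lem:below}, $w\le\deg\theta_j\le y_j'$ for all $j$. By Lemmas~\ref{lem:ends} and~\ref{lem:join}, $w\vee v=\mathbf a$; in particular $v\in[\mathbf 0,\mathbf a]$. By Lemma~\ref{lem:notbelow}, $v\ne\mathbf a$. So $w$ is a common lower bound of the $y_j'$ that is not small in $[\mathbf 0,\mathbf a]$. The shrinking was arbitrary, so $D_{n-1}$ fails.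
\end{proof}

\section{Proof of the theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $A$ be any noncomputable r.e.\ set and $\mathbf a_1=\deg\sum_{k\in A}2^{-k^2}$. By Lemmas~\ref{lem:squares} and~\ref{lem:incomplete}, $\mathbf 0<_S\mathbf a_1<_S\Omega$, and by Proposition~\ref{prop:upper}, $D_N$ holds in $[\mathbf 0,\mathbf a_1]$ for all $N\ge1$. The sentence $D_0$ fails: the only cover with one element is $y_1=1$, its only shrinking is $y_1'=1$, and $w=1$ is not small because $1\vee\mathbf 0=1$ and $\mathbf 0\ne1$.

For $2\le n<\infty$ let $\mathbf a_n$ be the degree of the real given by Proposition~\ref{prop:lower} for $I=\{n\}$, and let $\mathbf a_\infty$ be the degree of the real given for $I=\{2,3,\dots\}$. These reals are noncomputable and have sparse presentations, so $\mathbf 0<_S\mathbf a_n<_S\Omega$ by Lemma~\ref{lem:incomplete}. For finite $n$ the presentation has width at most $n$, so $D_N$ holds in $[\mathbf 0,\mathbf a_n]$ for all $N\ge n$ by Proposition~\ref{prop:upper}, while $D_{n-1}$ fails by Proposition~\ref{prop:lower}. In $[\mathbf 0,\mathbf a_\infty]$ the sentence $D_{n-1}$ fails for every $n\ge2$.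

Finally let $1\le m<n\le\infty$. If $n<\infty$, then $D_{n-1}$ holds in $[\mathbf 0,\mathbf a_m]$, as $n-1\ge m$, and fails in $[\mathbf 0,\mathbf a_n]$. If $n=\infty$, then $D_m$ holds in $[\mathbf 0,\mathbf a_m]$ and fails in $[\mathbf 0,\mathbf a_\infty]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $\mathbf a_1$ and $\mathbf a_2$ from the preceding proof, in which $A$ was an arbitrary noncomputable r.e.\ set. The sentence $D_1$ holds in $[\mathbf 0,\mathbf a_1]$ and fails in $[\mathbf 0,\mathbf a_2]$, and isomorphic partial orders satisfy the same sentences.
\end{proof}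

\begin{thebibliography}{9}

\bibitem{slides}
\emph{My work with Rod 1995--2001},
\texttt{https://sms.wgtn.ac.nz/\allowbreak foswiki/\allowbreak pub/\allowbreak Events/\allowbreak CCS2017/\allowbreak Programme/\allowbreak Nies.pdf}

\end{thebibliography}
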